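# A differentially algebraic function that sums and one-variable functions cannot produce

## 1. The function $u$ defined by $x=u+\log v$, $y=v+\log u$

Put $W=(1,\infty)^2$ and
$$\Phi:W\to\mathbf R^2,\qquad \Phi(u,v)=(u+\log v,\;v+\log u).$$
Section 2 checks that $\Phi$ is injective, that $\Delta:=\Phi(W)$ is open and connected, and that the inverse map $(u,v):\Delta\to W$ is real-analytic. So $u$ and $v$ become real-analytic functions of $(x,y)\in\Delta$, tied together by
$$x=u+\log v,\qquad y=v+\log u. \tag{1}$$
Our function is $F:=u$. For instance $F(e+1,e+1)=e$, because $\Phi(e,e)=(e+1,e+1)$. On the diagonal, $F(x,x)$ for $x>1$ is the solution $u>1$ of $u+\log u=x$.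

**Theorem 1.** The function $F$ is real-analytic and differentially algebraic on $\Delta$. Let $U\subset\Delta$ be nonempty and open. Then $F|_U$ is not equal to any function built from $x,y$ by finitely many sums and compositions $g\circ h$, where $g$ is any real-analytic function (differentially algebraic or not) on an open interval containing $h(U)$.

The theorem answers Problem 34 (Lipshitz) of "Some Research Problems About Algebraic Differential Equations II": *if $F(x,y)$ is a differentially algebraic (and real-analytic?) function of $x$ and $y$, can we write $F$ as a superposition of differentially algebraic functions of one variable, with $+$ being the only allowed function of two variables?* In the real-analytic setting made precise below, the answer is no. We now fix the meaning of the words, following the conventions of Rubel's Part I.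

**Definition (DA, one variable).** A real-analytic function $g$ on an open interval $I$ is *differentially algebraic* (DA) if there is a nonzero polynomial $P$ with complex coefficients such that $P(t,g(t),g'(t),\dots,g^{(n)}(t))=0$ for all $t\in I$.

For example $g(t)=e^{e^t}$ is DA. Indeed $g'/g=e^t$ equals its own derivative, so $(gg''-g'^2)/g^2=g'/g$, that is, $gg''-g'^2-gg'=0$.

**Definition (DA, two variables).** A real-analytic function $F$ on a nonempty connected open set in $\mathbf R^2$ is DA if it satisfies a nontrivial algebraic differential equation in each variable separately: there are nonzero polynomials $P,Q$ with complex coefficients such that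
$$P\Big(x,y,F,\tfrac{\partial F}{\partial x},\dots,\tfrac{\partial^m F}{\partial x^m}\Big)=0,\qquad Q\Big(x,y,F,\tfrac{\partial F}{\partial y},\dots,\tfrac{\partial^k F}{\partial y^k}\Big)=0 .$$

The other variable may appear in the coefficients. For example $e^{xy}$ is DA, by $F_x-yF=0$ and $F_y-xF=0$.

**Definition (superposition).** A *superposition of DA functions of one variable, with $+$ as the only function of two variables*, on an open set $U\subset\mathbf R^2$, is a function given by a finite expression built from $x,y$ by repeatedly forming sums $h_1+h_2$ of expressions already obtained, and compositions $g\circ h$, where $g$ is a real-analytic DA function on an open interval containing $h(U)$.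

The precise question is this. For a real-analytic DA function $F$ on a connected open set, must there be a nonempty open subset $U$ and such a superposition $S$ on $U$ with $F=S$ on $U$? Theorem 1 says no. It says more: $U$ may be as small as one likes, and the functions $g$ may be arbitrary real-analytic functions.

Allowing only $+$ is less restrictive than it looks. Since
$$pq=\tfrac12(p+q)^2-\tfrac12p^2-\tfrac12q^2,$$
and $t\mapsto \pm\frac12t^2$ is DA, products of superpositions are superpositions. With $t\mapsto 1/t$ we get quotients wherever the denominator has no zero and constant sign. Roots are also available: $\frac12(-x+\sqrt{x^2-4y})$ is a superposition where $x^2>4y$.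

## 2. $F$ is real-analytic and differentially algebraic

**The inverse map exists.** The Jacobian matrix of $\Phi$ is $J=\begin{pmatrix}1&1/v\\1/u&1\end{pmatrix}$. Its symmetric part has diagonal entries $1$ and off-diagonal entry $\frac12(\frac1u+\frac1v)\in(0,1)$, so it is positive definite on $W$. As $W$ is convex, for $p\neq q$ in $W$ we have
$$\langle\Phi(p)-\Phi(q),p-q\rangle=\int_0^1\langle J_{q+t(p-q)}(p-q),p-q\rangle\,dt>0,$$
so $\Phi(p)\ne\Phi(q)$. Also $\det J=1-\frac1{uv}>0$. By the analytic inverse function theorem, $\Delta$ is open, $\Phi^{-1}$ is real-analytic, and $\Delta$ is connected as the image of $W$.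

**First derivatives.** The first partial derivatives of $u$ and $v$ are the entries of $J^{-1}$:
$$u_x=\frac{uv}{uv-1},\quad u_y=\frac{-u}{uv-1},\quad v_x=\frac{-v}{uv-1},\quad v_y=\frac{uv}{uv-1}. \tag{2}$$
We record the determinant
$$u_xv_y-u_yv_x=\frac{u^2v^2-uv}{(uv-1)^2}=\frac{uv}{uv-1}. \tag{3}$$

**Equation in $x$.** Put $w=u_x$. Then $w-1=\frac1{uv-1}$, so $uv=\frac w{w-1}$. Also $v_x=-v(w-1)=-\frac wu$. Differentiate $uv=\frac w{w-1}$ in $x$. The left side gives $wv+uv_x=\frac{w^2}{u(w-1)}-w$, and the right side gives $-\frac{w_x}{(w-1)^2}$. Multiplying by $-u(w-1)^2$,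
$$F\,F_{xx}=F_x(F_x-1)\big(F(F_x-1)-F_x\big).$$

**Equation in $y$.** Put $q=u_y$. Then $\frac1q=-v+\frac1u$, so $v=\frac1u-\frac1q$, and $v_y=-vq=1-\frac qu$. Differentiate $v=\frac1u-\frac1q$ in $y$: $1-\frac qu=-\frac q{u^2}+\frac{q_y}{q^2}$. Multiplying by $u^2q^2$,
$$F^2F_{yy}=F^2F_y^2+(1-F)F_y^3 .$$
Both equations are nontrivial, so $F$ is DA on $\Delta$.

## 3. Small shapes by hand, and the limits of elimination

Can $F=p(x)+q(y)$ on some open set? Then $F_{xy}=0$. From (2), $(uv)_y=u_yv+uv_y=\frac{uv(u-1)}{uv-1}$, hence
$$u_{xy}=\partial_y\frac{uv}{uv-1}=-\frac{(uv)_y}{(uv-1)^2}=-\frac{uv(u-1)}{(uv-1)^3}, \tag{4}$$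
which has no zero because $u>1$. So the answer is no.

Can $F=g(p(x)+q(y))$? By (2), $F_x$ and $F_y$ have no zeros, so neither do $p'$ and $q'$, and $F_x/F_y=p'(x)/q'(y)$. Therefore $\partial_x\partial_y\log|F_x/F_y|=0$. But $F_x/F_y=-v$, and $\log v=x-u$, so the left side is $-u_{xy}\neq0$ by (4). Again no.

This suggests a plan: find a differential equation satisfied by every superposition, and check that $F$ violates it. The plan fails for a simple reason: *no nonzero polynomial differential equation $P(x,y,(\partial^\alpha S)_{|\alpha|\le n})=0$ holds for all superpositions $S$ on a given $U$.* By Section 1 every real polynomial in $x,y$ is a superposition. At a given point of $U$, Taylor's formula provides a real polynomial with arbitrary prescribed real values of the derivatives of order at most $n$. So $P$ would vanish whenever its first two arguments form a point of $U$ and the others are real, and then $P=0$.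

One must therefore treat every shape of expression, and the equations obtained by elimination change with the shape. We need an argument that goes through the expression one composition at a time and uses nothing about $g$.

## 4. Towers of fields stable under $\partial_x$ and $\partial_y$

What can be said about $g\circ h$ when nothing is known about $g$? Let
$$D=h_y\,\partial_x-h_x\,\partial_y .$$
Then $Dh=0$, and so $D(g^{(m)}\circ h)=(g^{(m+1)}\circ h)\,Dh=0$ for every $m$. For example, $2y\,\partial_x-\partial_y$ kills every function of $x+y^2$. So we replace "adjoin $g\circ h$ and its derivatives" by "adjoin constants of the derivation $D$". All fields below have characteristic $0$. For a derivation $D$ of a field $E$ and a subfield $L$ we write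
$$L^D=\{f\in L: Df=0\},$$
which is a subfield of $L$.

The first thing to try is to follow $u$ alone: suppose $u$ is transcendental over a field $K$ of functions stable under $\partial_x$ and $\partial_y$, and show that it stays so when constants of $D$ are adjoined. To control constants one wants a field containing $u$ that $D$ maps to itself. Put $a=Dx$, $b=Dy$. By (1), $Du+\frac{Dv}v=a$ and $Dv+\frac{Du}u=b$, and solving these gives $Du=\frac{u(va-b)}{uv-1}$. This involves $v$. More exactly, suppose $a,b\in K$ and $u,v$ are algebraically independent over $K$. Then $Du\in K(u)$ requires $\frac{va-b}{uv-1}$ to be independent of $v$, that is, $bu-a=0$, that is, $a=b=0$. So $K(u)$ is not stable, and the pair $(u,v)$ must be followed. The statement to prove is the following.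

**Lemma 1 (key lemma).** Let $E$ be a field with a derivation $D$, and let $K\subset E$ be a subfield with $D(K)\subset K$. Let $u,v\in E$ be algebraically independent over $K$, and suppose
$$a:=Du+\frac{Dv}{v}\in K,\qquad b:=Dv+\frac{Du}{u}\in K,\qquad (a,b)\neq(0,0).$$
Then $u,v$ are algebraically independent over $K(E^D)$.

The condition $(a,b)\ne(0,0)$ cannot be dropped: if $a=b=0$, then $Du=Dv=0$ (the linear system has determinant $1-\frac1{uv}\neq0$), so $u,v\in E^D$.

Lemma 1 is proved in Sections 5 and 6. First we see that it gives Theorem 1. The next lemma isolates the step; it is stated for abstract fields because Section 8 uses it again.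

**Lemma 2.** Let $E$ be a field of characteristic $0$ with derivations $\partial_x,\partial_y$, and let $k_0$ be the field of their common constants. Let $x,y,u,v\in E$ with $u,v\ne0$ and $uv\neq1$, such that $\partial_xx=\partial_yy=1$, $\partial_xy=\partial_yx=0$, and (2) holds.

(i) The elements $u,v$ are algebraically independent over $K_0:=k_0(x,y)$.

(ii) Let $K\subset E$ be a subfield containing $k_0$, stable under $\partial_x$ and $\partial_y$, over which $u,v$ are algebraically independent. Let $h\in K$, and let $(c_m)_{m\ge0}$ be elements of $E$ with $\partial_xc_m=c_{m+1}\partial_xh$ and $\partial_yc_m=c_{m+1}\partial_yh$ for all $m$. Then $K'=K(c_m:m\ge0)$ is stable under $\partial_x,\partial_y$, and $u,v$ are algebraically independent over $K'$.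

*Proof.* From (2) we compute
$$\partial_xu+\tfrac{\partial_xv}v=\tfrac{uv-1}{uv-1}=1,\quad \partial_yu+\tfrac{\partial_yv}v=\tfrac{-u+u}{uv-1}=0,\quad \partial_xv+\tfrac{\partial_xu}u=\tfrac{-v+v}{uv-1}=0,\quad \partial_yv+\tfrac{\partial_yu}u=\tfrac{uv-1}{uv-1}=1 .$$
Hence for every derivation $D=p\,\partial_x+q\,\partial_y$ with $p,q\in E$,
$$Du+\frac{Dv}v=p=Dx,\qquad Dv+\frac{Du}u=q=Dy. \tag{5}$$

(i) First, $u,v$ are algebraically independent over $k_0$. Otherwise take a nonzero $P\in k_0[X,Y]$ of minimal total degree with $P(u,v)=0$. Applying $\partial_x$ and $\partial_y$, which kill the coefficients, gives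
$$P_X(u,v)\,u_x+P_Y(u,v)\,v_x=0,\qquad P_X(u,v)\,u_y+P_Y(u,v)\,v_y=0 .$$
The determinant $u_xv_y-u_yv_x=\frac{uv}{uv-1}$ is nonzero, so $P_X(u,v)=P_Y(u,v)=0$. By minimality $P_X=P_Y=0$, so $P$ is a nonzero constant, contradicting $P(u,v)=0$.

Now apply Lemma 1 with $K=k_0$ and $D=\partial_y$. By (5), $(a,b)=(0,1)$. Since $\partial_yx=0$, the pair $u,v$ is algebraically independent over $k_0(x)$. Apply it again with $K=k_0(x)$ and $D=\partial_x$, which maps $k_0(x)$ to itself. Now $(a,b)=(1,0)$, and since $\partial_xy=0$, the pair is algebraically independent over $k_0(x,y)$.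

(ii) Stability of $K'$ is clear from the formulas for $\partial_xc_m,\partial_yc_m$, since $h\in K$ and $K$ is stable. If $\partial_xh=\partial_yh=0$, all $c_m$ are common constants, so $c_m\in k_0\subset K$ and $K'=K$. Otherwise let $D=(\partial_yh)\partial_x-(\partial_xh)\partial_y$. Then $D(K)\subset K$. By (5), $a=\partial_yh$ and $b=-\partial_xh$ lie in $K$ and are not both $0$. Moreover $Dc_m=c_{m+1}Dh=0$. Lemma 1 says that $u,v$ are algebraically independent over $K(E^D)\supset K'$. $\square$

**Proof of Theorem 1, given Lemma 1.** That $F$ is real-analytic and DA was shown in Section 2. Let $S$ be an expression on $U$ as in the theorem. Restricting to a component, we may assume $U$ connected. The complex-valued real-analytic functions on $U$ then form an integral domain; let $E$ be its fraction field, with the derivations $\partial_x,\partial_y$. The hypotheses of Lemma 2 hold, by (2).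

Let $s_1,\dots,s_N=S$ be the successive subexpressions. We construct fields $K_0\subset K_1\subset\dots\subset K_N\subset E$, starting from $K_0=k_0(x,y)\supset\mathbf C$, each stable under $\partial_x,\partial_y$, with $s_1,\dots,s_i\in K_i$ and $u,v$ algebraically independent over $K_i$. The field $K_0$ is as required by Lemma 2(i); it is stable because $\partial_x,\partial_y$ map $x,y$ to $0$ or $1$ and kill $k_0$. Let $K_{i-1}$ be constructed. If $s_i$ is $x$ or $y$ or a sum of earlier $s_j$'s, put $K_i=K_{i-1}$. If $s_i=g\circ h$ with $h=s_j$, $j<i$, put $c_m=g^{(m)}\circ h$. The chain rule gives $\partial_xc_m=c_{m+1}h_x$ and $\partial_yc_m=c_{m+1}h_y$. By Lemma 2(ii), $K_i=K_{i-1}(c_m:m\ge0)$ has the required properties, and $s_i=c_0\in K_i$.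

At the end $S\in K_N$, while $F=u$ is transcendental over $K_N$. So $F\neq S$ on $U$. $\blacksquare$

The whole weight now rests on Lemma 1, in which the only freedom left is the unknown field $K$.

## 5. Constants of derivations, and reduction at $v=0$

Recall that in characteristic $0$ a derivation of a domain extends uniquely to its fraction field, and that transcendence degree is additive in towers.

**Lemma 3.** Let $D$ be a derivation of a field $E$ and $L\subset E$ a subfield with $D(L)\subset L$. Elements of $E^D$ that are algebraically dependent over $L$ are algebraically dependent over $L^D$. Hence $\operatorname{trdeg}_LL(S)=\operatorname{trdeg}_{L^D}L^D(S)$ for every $S\subset E^D$.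

For example, with $L=\mathbf C(x)$ and $D=\partial_x$, functions of $y$ alone that satisfy a polynomial relation with coefficients in $\mathbf C(x)$ satisfy one with coefficients in $\mathbf C$.

*Proof.* First we show that elements of $E^D$ linearly dependent over $L$ are linearly dependent over $L^D$. Take a nontrivial relation $\sum l_ie_i=0$ with $l_i\in L$ and as few nonzero terms as possible, scaled so that some $l_1=1$. Applying $D$ and using $De_i=0$ gives $\sum(Dl_i)e_i=0$. Its coefficients lie in $L$, and it has fewer terms because $Dl_1=0$. So it is trivial, and all $l_i\in L^D$. An algebraic relation is a linear relation between monomials, and monomials in elements of $E^D$ lie in $E^D$; this gives the first claim.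

For the second, choose in $S$ a transcendence basis $B$ of $L^D(S)$ over $L^D$. By the first claim $B$ is algebraically independent over $L$, and every element of $S$ is algebraic over $L^D(B)\subset L(B)$. So $B$ is a transcendence basis of $L(S)$ over $L$. $\square$

From now on $u,v$ are algebraically independent over $K$, and $L=K(u,v)$. On $L$ we have the commuting partial derivatives $\partial_u,\partial_v$, which kill $K$.

**Lemma 4.** If $r\in K(u)$ and $\frac{dr}{du}=0$, then $r\in K$. If $f\in K(u,v)$ and $f_u=f_v=0$, then $f\in K$.

*Proof.* Let $r=p/q\ne0$ with $p,q\in K[u]$ coprime. Then $p'q=pq'$, so $p\mid p'$, and by degrees $p'=0$; then $pq'=0$ gives $q'=0$. In characteristic $0$, $p$ and $q$ are constants. For the second claim apply the first over $K(v)$ to get $f\in K(v)$, and then over $K$ in the variable $v$. $\square$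

Let $O=K(u)[v]_{(v)}$, the discrete valuation ring of $L$ at $v=0$. It consists of the quotients $p/q$ with $p,q\in K[u,v]$ and $v\nmid q$. Each nonzero $\varphi\in L$ is $v^ne$ with $n\in\mathbf Z$ (the $v$-order) and $e\in O^\times$. Setting $v=0$ gives the residue map $O\to K(u)$, written $e\mapsto\bar e$, with kernel $vO$. For example $\frac{u+v}{1-uv}$ has $v$-order $0$ and residue $u$.

**Lemma 5.** Let $\delta$ be a derivation of $L$ with $\delta(K)\subset K$, $\delta u\in O$, $\delta v\in vO$, and suppose that modulo $vO$
$$\delta u\equiv\kappa u,\qquad \frac{\delta v}v\equiv cu+c',\qquad \kappa,c,c'\in K,\quad c\neq0 .$$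
Let $\bar\delta$ be the derivation of $K(u)$ with $\bar\delta|_K=\delta|_K$ and $\bar\delta u=\kappa u$. Then every nonzero $\varphi\in L$ with $\delta\varphi=0$ has $v$-order $0$, and $\bar\delta\bar\varphi=0$.

*Proof.* *Reduction.* Since $\delta$ maps $K[u,v]$ into $O$, the quotient rule gives $\delta(O)\subset O$. Also $\delta(vO)\subset(\delta v)O+v\,\delta(O)\subset vO$. So $\delta$ induces a derivation of $O/vO=K(u)$; it agrees with $\bar\delta$ on $K$ and on $u$, so it is $\bar\delta$. Write $\varphi=v^ne$ with $e\in O^\times$. Reducing $0=\frac{\delta\varphi}\varphi=n\frac{\delta v}v+\frac{\delta e}e$ gives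
$$\frac{\bar\delta\bar e}{\bar e}=-n(cu+c')\quad\text{in }K(u). \tag{6}$$

*The pole at $u=\infty$.* Let $t=1/u$ and let $O_\infty=K[t]_{(t)}$ be the valuation ring of $K(u)$ at $u=\infty$. Since $\bar\delta t=-\kappa t$, the derivation $\bar\delta$ maps $K[t]$ into itself, and so maps $O_\infty$ into itself. Write $\bar e=t^me'$ with $e'\in O_\infty^\times$. Then $\frac{\bar\delta\bar e}{\bar e}=-m\kappa+\frac{\bar\delta e'}{e'}\in O_\infty$. But $cu+c'=(c+c't)/t$ is not in $O_\infty$, because $c\ne0$. So (6) forces $n=0$. Then $\varphi=e$, and (6) says $\bar\delta\bar\varphi=0$. $\square$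

## 6. Proof of the key lemma

We are given $E,D,K,u,v,a,b$ as in Lemma 1. The hypotheses and the conclusion are symmetric under $(u,a)\leftrightarrow(v,b)$. Since $u,v$ are algebraically independent, $uv\ne1$, and solving the two linear equations for $Du,Dv$ gives
$$Du=\frac{u(va-b)}{uv-1},\qquad Dv=\frac{v(ub-a)}{uv-1}. \tag{7}$$
So $L=K(u,v)$ satisfies $D(L)\subset L$. Put $k=K^D$ and $M=L^D$.

**Step 1: it suffices to show $\operatorname{trdeg}_kM=0$.** This step trades the huge field $E^D$ for the constants inside the concrete field $L$. Suppose $u,v$ are algebraically dependent over $K(E^D)$. A dependence relation involves only finitely many elements of $E^D$, so there is a finite tuple $c$ from $E^D$ with $\operatorname{trdeg}_{K(c)}K(c,u,v)\le1$. Compute $\operatorname{trdeg}_KK(c,u,v)$ through $L=K(u,v)$ and through $K(c)$: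
$$2+\operatorname{trdeg}_LL(c)\;=\;\operatorname{trdeg}_KK(c,u,v)\;\le\;1+\operatorname{trdeg}_KK(c).$$
Lemma 3, applied to $L$ and to $K$, turns this into $\operatorname{trdeg}_MM(c)<\operatorname{trdeg}_kk(c)$. On the other hand
$$\operatorname{trdeg}_kk(c)\le\operatorname{trdeg}_kM(c)=\operatorname{trdeg}_kM+\operatorname{trdeg}_MM(c).$$
As $\operatorname{trdeg}_MM(c)$ is finite, $\operatorname{trdeg}_kM\ge1$. So if $\operatorname{trdeg}_kM=0$, no such dependence exists.

**Step 2: $\operatorname{trdeg}_kM\le1$.** This step uses the line $v=0$. By symmetry assume $b\neq0$. In (7), $uv-1$ is a unit of $O$ with residue $-1$. Hence $Du\in O$, $Dv\in vO$, and modulo $vO$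
$$Du\equiv bu,\qquad \frac{Dv}v\equiv a-bu .$$
So Lemma 5 applies to $\delta=D$ with $\kappa=b$, $c=-b\neq0$, $c'=a$. Every nonzero element of $M$ is a unit of $O$, so reduction is a homomorphism from the field $M$ to $K(u)$, hence injective, and its image lies in $K(u)^{\bar D}$. It is the identity on $k$. By Lemma 3 for $(K(u),\bar D)$ and the subfield $K$, whose field of constants is $k$, we get
$$\operatorname{trdeg}_kM\le\operatorname{trdeg}_kK(u)^{\bar D}=\operatorname{trdeg}_KK\big(K(u)^{\bar D}\big)\le\operatorname{trdeg}_KK(u)=1 .$$

Why not finish here by showing that $K(u)^{\bar D}$ is algebraic over $k$? Because that can be false. In the setting of Theorem 1 take $K=k_0(x,y,e^y)$ and $D=\partial_y$, so $(a,b)=(0,1)$ and $\bar Du=u$. Then $\bar D(ue^{-y})=0$, although $ue^{-y}$ is transcendental over $K$. (As an element of $L$ it is $e^{-v}$, by (1), and is not killed by $\partial_y$.) In general the trouble occurs whenever $K$ contains some $z\neq0$ with $Dz=bz$, and we have no control over $K$. The derivation $\bar D$ acts on $K$, and that action produces the unwanted constants. The way out is to show that a single transcendental $f\in M$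 is also killed by a derivation $Z$ that is zero on $K$, and to reduce $Z$ instead. To find $Z$ we use differential forms relative to $K$.

**Step 3: if $\operatorname{trdeg}_kM=1$, then some $f\in M$, $f\notin K$, has $df$ proportional to a form with coefficients controlled by one element $\gamma\in K$.** Suppose $\operatorname{trdeg}_kM=1$ and let $f\in M$ be transcendental over $k$. By Lemma 3, $f$ is transcendental over $K$; in particular $f\notin K$.

*Forms.* Let $\Omega$ be the $L$-vector space with basis $du,dv$, and put $dg=g_u\,du+g_v\,dv$ for $g\in L$. So $d$ kills $K$, and conversely $dg=0$ implies $g\in K$ by Lemma 4; in particular $df\ne0$. Two-forms are the multiples of $du\wedge dv$, and $d(p\,du+q\,dv)=(q_u-p_v)\,du\wedge dv$. Directly from the definitions, $d(dg)=0$ and $d(g\omega)=dg\wedge\omega+g\,d\omega$.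

*The action of $D$ on forms.* Define an additive map $\Lambda:\Omega\to\Omega$ by
$$\Lambda(p\,du+q\,dv)=Dp\,du+p\,d(Du)+Dq\,dv+q\,d(Dv).$$
The product rule for $D$ gives $\Lambda(p\,\omega)=(Dp)\,\omega+p\,\Lambda\omega$ for $p\in L$, $\omega\in\Omega$. We claim
$$\Lambda(dg)=d(Dg)\quad\text{for all }g\in L. \tag{8}$$
Put $\varepsilon(g)=\Lambda(dg)-d(Dg)$. Then
$$\varepsilon(gh)=\big(Dg\,dh+g\,\Lambda(dh)+Dh\,dg+h\,\Lambda(dg)\big)-\big(Dh\,dg+g\,d(Dh)+Dg\,dh+h\,d(Dg)\big)=g\,\varepsilon(h)+h\,\varepsilon(g),$$
so $\varepsilon:L\to\Omega$ is a derivation. It vanishes on $K$, because $dg=0$ and $Dg\in K$ for $g\in K$; and it vanishes on $u$ and $v$ by the definition of $\Lambda$. Hence $\varepsilon=0$.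

*Two forms killed by $\Lambda$.* Let
$$\omega_1=du+\frac{dv}v,\qquad\omega_2=\frac{du}u+dv .$$
These play the role of $dx$ and $dy$. Both are closed, since $\partial_u\frac1v=\partial_v1=0$ and $\partial_u1=\partial_v\frac1u=0$. Further,
$$\omega_1\wedge\omega_2=\Big(1-\frac1{uv}\Big)du\wedge dv\neq0,$$
so $\omega_1,\omega_2$ form a basis of $\Omega$. Since $\Lambda\big(\frac{dv}v\big)=-\frac{Dv}{v^2}dv+\frac1vd(Dv)=d\big(\frac{Dv}v\big)$, we get $\Lambda\omega_1=d\big(Du+\frac{Dv}v\big)=da=0$, because $a\in K$. In the same way $\Lambda\omega_2=db=0$.

*The coefficients of $df$ are constants.* Write $df=\alpha\omega_1+\beta\omega_2$ with $\alpha,\beta\in L$. Apply $\Lambda$ and use (8):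
$$0=d(Df)=\Lambda(df)=D\alpha\,\omega_1+D\beta\,\omega_2 .$$
So $\alpha,\beta\in M$, and they are not both $0$. The exchange $(u,a)\leftrightarrow(v,b)$ swaps $\omega_1$ and $\omega_2$, hence $\alpha$ and $\beta$. The condition $b\ne0$ of Step 2 is not used from here on; only the symmetric conclusion of that step was needed. So we may assume $\alpha\neq0$. Put $\gamma=\beta/\alpha\in M$. Then
$$df=\alpha(\omega_1+\gamma\omega_2). \tag{9}$$

*$\gamma$ lies in $K$.* Since $\operatorname{trdeg}_kM=1$, every $g\in M$ is algebraic over $k(f)$. Take $P\in k[X,Y]$ with $P(f,g)=0$, $P(f,Y)\ne0$ and of minimal degree in $Y$. Then $P_Y(f,g)\ne0$, and applying $d$ gives $P_X(f,g)\,df+P_Y(f,g)\,dg=0$, so $dg\in L\,df$. In particular $d\alpha\in L\,df$, and $d\gamma=\lambda\,df$ with $\lambda\in L$. Apply $d$ to (9), using that $\omega_1,\omega_2$ are closed: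
$$0=d\alpha\wedge(\omega_1+\gamma\omega_2)+\alpha\,d\gamma\wedge\omega_2=d\alpha\wedge\alpha^{-1}df+\alpha\lambda\,df\wedge\omega_2=0+\alpha^2\lambda\,\omega_1\wedge\omega_2 .$$
So $\lambda=0$, $d\gamma=0$, and $\gamma\in K$ by Lemma 4.

**Step 4: contradiction, by reducing a $K$-linear derivation at $v=0$.** By (9), $df\wedge(\omega_1+\gamma\omega_2)=0$. As $\omega_1+\gamma\omega_2=(1+\frac\gamma u)du+(\frac1v+\gamma)dv$, this says $f_u(\frac1v+\gamma)=f_v(1+\frac\gamma u)$. Multiplying by $uv$, we get $Zf=0$ for
$$Z=u(1+\gamma v)\,\partial_u-v(u+\gamma)\,\partial_v .$$
Because $\gamma\in K$, this derivation has $Zu\in O$, $Zv\in vO$, and modulo $vO$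
$$Zu\equiv u,\qquad \frac{Zv}v=-u-\gamma .$$
Also $Z$ is zero on $K$. Lemma 5 applies to $\delta=Z$ with $\kappa=1$, $c=-1$, $c'=-\gamma$; the reduced derivation is $\bar Z=u\frac d{du}$. So every nonzero $\varphi\in L$ with $Z\varphi=0$ has $v$-order $0$, and $u\frac{d\bar\varphi}{du}=0$, whence $\bar\varphi\in K$ by Lemma 4. Here is the gain over Step 2: the constants of the reduced derivation are only the elements of $K$.

Apply this to $\varphi=f$: the residue $\bar f$ lies in $K$. Now consider $\varphi=f-\bar f$. It is nonzero, because $f\notin K$. It satisfies $Z\varphi=0$, because $Z$ kills $K$. And its residue is $0$, so its $v$-order is positive. This contradicts the statement just proved.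

So $\operatorname{trdeg}_kM\neq1$. With Step 2, $\operatorname{trdeg}_kM=0$, and Step 1 finishes the proof of Lemma 1, and with it that of Theorem 1. $\blacksquare$

## 7. Algebraic functions of any number of variables

The tower is not disturbed by algebraic extensions, so more operations can be allowed.

**Theorem 2.** Theorem 1 remains true if, besides $+$ and arbitrary real-analytic functions of one variable, one may at any stage form products, quotients, and any real-analytic function $w$ on $U$ (connected) satisfying a nontrivial polynomial equation over the field generated by $\mathbf C$ and the functions already obtained. Moreover $F$ is not algebraic over the field generated by such functions.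

*Proof.* We add steps to the construction of the $K_i$. Products and quotients of elements of $K_{i-1}$ lie in $K_{i-1}$. If $w\in E$ is algebraic over $K_{i-1}$, put $K_i=K_{i-1}(w)$. It is stable: let $p$ be the minimal polynomial of $w$ over $K_{i-1}$, and let $p^\partial$ be $p$ with $\partial\in\{\partial_x,\partial_y\}$ applied to its coefficients. Then $p^\partial(w)+p'(w)\,\partial w=0$ and $p'(w)\ne0$ in characteristic $0$, so $\partial w\in K_{i-1}(w)$. Algebraic independence of $u,v$ passes to algebraic extensions of the base field. Composition steps are handled by Lemma 2(ii) as before. So $u$ is transcendental over $K_N$, which gives the first claim.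

For the last claim, an algebraic equation for $F$ over the field generated by such functions involves only finitely many of them. Performing their constructions one after another puts all of them in one $K_N$, over which $F=u$ is transcendental. $\blacksquare$

## 8. One-variable functions of finite smoothness

Can $F$ be a superposition of $C^\infty$ functions? The tower argument does not apply directly, since $C^\infty$ functions on $U$ do not form an integral domain: two bump functions with disjoint supports have product $0$, so there is no fraction field $E$. The remedy is to run the argument on formal symbols, where it produces one polynomial identity, and then to substitute actual functions.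

**Theorem 3.** Let $T$ be an expression scheme: a finite expression in $x,y$, the operations $+,\times$, and one-variable function symbols $g_1,\dots,g_N$, each applied once. There is an integer $r=r(T)$ such that, for every nonempty open $U\subset\Delta$, $F|_U$ is not equal to any superposition of scheme $T$ with $g_i\in C^r$ (each $g_i$ defined on an open interval containing the range on $U$ of its real-valued argument). In particular, $F$ is on no nonempty open set a superposition of $C^\infty$ functions of one variable with $+$ and $\times$.

The last sentence follows from the first: if an expression uses a function several times, give each occurrence its own symbol.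

**Step 1: the formal ring.** This step replaces functions by indeterminates. Let $x,y,u,v$ be indeterminates and
$$B_0=\mathbf C\Big[x,y,u,v,\frac1u,\frac1v,\frac1{uv-1}\Big],$$
with the derivations $\partial_x,\partial_y$ given by (2), $\partial_xx=\partial_yy=1$ and $\partial_xy=\partial_yx=0$. Let $B=B_0[G_{i,m}:1\le i\le N,\ m\ge0]$ be a polynomial ring, where $G_{i,m}$ stands for $g_i^{(m)}\circ h_i$ and $h_i$ is the argument of $g_i$. Order the symbols so that $h_i\in B_0[G_{j,0}:j<i]$, and extend the derivations recursively by $\partial G_{i,m}=G_{i,m+1}\,\partial h_i$ for $\partial\in\{\partial_x,\partial_y\}$. Let $S\in B$ be the value of the scheme. Let $J\subset B$ be the ideal generated by all $\theta(u-S)$, where $\theta$ runs over the (possibly empty) words in $\partial_x,\partial_y$. It is stable under both derivations.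

Consider two tiny schemes. For $S=g_1(x)$ we have $\partial_y(u-S)=-\frac u{uv-1}$, a unit of $B$, so $1\in J$. For $S=g_1(x+y)$ we have $\partial_xS=\partial_yS=G_{1,1}$, so $J$ contains $u_x-u_y=\frac{u(v+1)}{uv-1}$, hence $v+1$. This is not a unit of $B$; but $J$ also contains $\partial_x(v+1)=-\frac v{uv-1}$, which is one. So again $1\in J$.

**Step 2: $1\in J$ for every scheme.** Suppose not. The union of a chain of proper stable ideals is a proper stable ideal, so by Zorn's lemma there is an ideal $\mathfrak m\supset J$ maximal among the proper ideals stable under $\partial_x,\partial_y$. Let $R=B/\mathfrak m\neq0$, with the induced derivations. Its only stable ideals are $0$ and $R$.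

*$R$ is reduced.* Let $c^n=0$ in $R$, and let $\partial$ be one of the two derivations. We show by induction that $c^{n-i}(\partial c)^{2i-1}=0$ for $1\le i\le n$. For $i=1$, differentiate $c^n=0$ and divide by $n$, as $R$ is a $\mathbf Q$-algebra. If the claim holds for some $i<n$, differentiate it and multiply by $\partial c$:
$$(n-i)\,c^{n-i-1}(\partial c)^{2i+1}+(2i-1)\,c^{n-i}(\partial c)^{2i-1}\,\partial(\partial c)=0 .$$
The second term is $0$ by the induction hypothesis, and dividing by $n-i$ gives the claim for $i+1$. For $i=n$ we get $(\partial c)^{2n-1}=0$. So the nilradical is a stable ideal. It does not contain $1$, so it is $0$.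

*$R$ is a domain.* Let $c\ne0$ in $R$. If $ec=0$, then $c\,\partial e=-e\,\partial c$, so $(c\,\partial e)^2=-(c\,\partial e)(e\,\partial c)=-(ce)(\partial e\,\partial c)=0$, and $c\,\partial e=0$ because $R$ is reduced. So the annihilator of $c$ is a stable ideal. It does not contain $1$, so it is $0$.

*The tower.* Let $E$ be the fraction field of $R$ with the induced derivations, and $k_0\supset\mathbf C$ the field of common constants. The images of $u,v,uv-1$ are units, so they are nonzero, and Lemma 2 applies. Start from $K_0=k_0(x,y)$. For $i=1,\dots,N$ the image of $h_i$ lies in $K_{i-1}$, since it is built from $x,y$ and the $G_{j,0}$, $j<i$, by sums and products. Apply Lemma 2(ii) with $h=h_i$ and $c_m$ the image of $G_{i,m}$, to get $K_i$. At the end, the image of $S$ lies in $K_N$, and $u$ is transcendental over $K_N$. But $u-S\in J\subset\mathfrak m$, so $u=S$ in $E$. This contradiction shows $1\in J$.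

**Step 3: substitution of actual functions.** By Step 2 we can fix an identity
$$1=\sum_lb_l\,\theta_l(u-S)\qquad\text{in }B \tag{10}$$
with finitely many terms, $b_l\in B$ and words $\theta_l$. It depends only on $T$. Choose $r\ge1$ at least the length of each $\theta_l$ and at least every $m$ such that some $G_{i,m}$ occurs in some $b_l$. Since $h_i$ involves only symbols $G_{j,0}$ with $j<i$, recursion on $i$ shows that $\partial h_i$ involves only $G_{j,m}$ with $m\le1$. Hence each application of $\partial_x$ or $\partial_y$ raises the maximal occurring $m$ by at most one. As $S$ involves only the $G_{i,0}$, only $G_{i,m}$ with $m\le r$ occur in (10).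

Suppose functions $g_i\in C^r$ realize $T$ on $U$ with value equal to $F=u$. Substitute the actual $x,y,u,v$ for the indeterminates and $g_i^{(m)}\circ h_i$ for $G_{i,m}$, $m\le r$. On elements of $B$ involving only $G_{i,m}$ with $m\le r-1$, substitution commutes with $\partial_x$ and $\partial_y$. Indeed, on $B_0$ this is (2). The actual $h_i$ are $C^r$ functions with $r\ge1$, and $g_i^{(m)}$ is $C^1$ for $m\le r-1$, so the chain rule gives $\partial(g_i^{(m)}\circ h_i)=(g_i^{(m+1)}\circ h_i)\,\partial h_i$. Here the actual $\partial h_i$ is the substituted formal one, by induction on $i$. In forming $\theta_l(u-S)$, a word of length at most $r$, each derivation is applied to an element involving only $m\le r-1$. So $\theta_l(u-S)$ becomes the actual derivative $\theta_l(F-S)=0$, and (10) becomes $1=0$. This contradiction proves the theorem. $\blacksquare$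

Some smoothness is necessary. By Kolmogorov's superposition theorem (Dokl. Akad. Nauk SSSR 114 (1957), 953–956), every continuous function on a closed square is a superposition of continuous one-variable functions and $+$.

## 9. Transcendence degree two is the least possible

For a real-valued real-analytic function $G$ on a connected open set, let $\tau(G)$ be the transcendence degree over $\mathbf C$ of the field generated by all partial derivatives $\partial^\alpha G$ (including $G$ itself). For instance $\tau(e^{x+y})=1$.

**Theorem 4.** Let $G$ be a real-valued real-analytic function on a connected open set. If $\tau(G)\le1$, then on some nonempty open set $G=g(\lambda x+\mu y)$ with real constants $\lambda,\mu$ and $g$ DA, so $G$ is a superposition. For the $F$ of Theorem 1, $\tau(F)=2$. Hence $2$ is the smallest value of $\tau$ for which the answer to the question of Section 1 can be negative.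

*Proof.* **Step 1: $\tau(F)=2$.** By (2), $\mathbf C(u,v)$ is stable under $\partial_x$ and $\partial_y$, so it contains all $\partial^\alpha F$. Conversely $v=\frac1u-\frac1{u_y}$ lies in the field generated by the derivatives of $F$. So that field is $\mathbf C(u,v)$, and $u,v$ are algebraically independent over $\mathbf C$ by Lemma 2(i).

**Step 2: if $\tau(G)\le1$, the ratio of the first derivatives is constant.** If $G$ is constant, take $g$ constant. Otherwise, after possibly interchanging $x$ and $y$, shrink the domain to a ball on which $G_x$ has no zero. A nonconstant continuous function on a connected set takes infinitely many values, so it is not a root of a nonzero polynomial over $\mathbf C$: thus $G$ is transcendental over $\mathbf C$. Since $\tau(G)\le1$, the functions $s=G_x$ and $\rho=G_y/G_x$ are algebraic over $\mathbf C(G)$.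

Let $\sigma$ be $s$ or $\rho$, and take a polynomial $P\in\mathbf C[X,Y]$ with $P(G,Y)\neq0$, $P(G,\sigma)=0$, of minimal degree in $Y$; then $P_Y(G,\sigma)\ne0$. Differentiating,
$$P_X(G,\sigma)\,G_x+P_Y(G,\sigma)\,\sigma_x=0,\qquad P_X(G,\sigma)\,G_y+P_Y(G,\sigma)\,\sigma_y=0 .$$
Since $G_y=\rho\,G_x$, we get $\sigma_y=\rho\,\sigma_x$. So $s_y=\rho s_x$ and $\rho_y=\rho\rho_x$. On the other hand $G_{xy}=G_{yx}$ gives
$$s_y=(G_y)_x=(\rho s)_x=\rho_xs+\rho s_x .$$
Comparing, $\rho_xs=0$, so $\rho_x=0$, and then $\rho_y=\rho\rho_x=0$. Hence $\rho=c$ is a constant, real because $G$ is real.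

**Step 3: integration.** Let $(x_0,y_0)$ be the center and $R$ the radius of the ball, and put $g(t)=G(t-cy_0,y_0)$ for $|t-x_0-cy_0|<R$. Since $cG_x-G_y=0$, the function $G$ is constant along segments of direction $(c,-1)$ inside the ball. Let $(x,y)$ be in the concentric ball of radius $R/(1+|c|)$. The point $(x+c(y-y_0),y_0)$ lies in the big ball, because $|x-x_0+c(y-y_0)|<R$. The segment from $(x,y)$ to it has direction $(c,-1)$ and lies in the big ball by convexity. So
$$G(x,y)=G(x+c(y-y_0),y_0)=g(x+cy).$$
Since $G$ and $G_x$ are algebraically dependent over $\mathbf C$, there is a nonzero polynomial $P$ with $P(G,G_x)=0$. Restricting it to $y=y_0$ gives $P(g,g')=0$, so $g$ is DA. As $t\mapsto ct$ is DA, $G=g(x+cy)$ is a superposition on the small ball. If $x$ and $y$ were interchanged, the result is $g(cx+y)$.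

So $\tau(G)\le1$ always gives a positive answer for $G$, while $\tau(F)=2$ and the answer for $F$ is negative by Theorem 1. $\blacksquare$
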